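\title{Steel's conjecture on pointclasses and Suslin's operation $\mathcal{A}$}

\begin{abstract}
Assume $\mathrm{ZF}+\mathrm{AD}$. We prove Steel's conjecture: if a non-self-dual boldface pointclass $\Gamma$ is closed under countable unions and countable intersections, then $\Gamma$ or its dual is closed under Suslin's operation $\mathcal{A}$. The converse holds as well, and the disjunction cannot be sharpened. Wadge's lemma reduces the conjecture to an interpolation problem, which we solve by writing down a recursive equation all of whose solutions interpolate and finding one solution in $\Gamma$ by the recursion theorem. The same argument applies to the infinite iteration of any monotone quantifier over $\omega$ or over $\omega^\omega$. Dependent choice is not used.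
\end{abstract}

\section{The problem and the results}\label{sec:intro}

We work in $\mathrm{ZF}+\mathrm{AD}$. Let $X=\omega^\omega$ be the Baire space, the set of infinite sequences of natural numbers with the product topology; its points are called reals. A map $f:X\to X$ is continuous if and only if each digit of $f(x)$ is determined by a finite initial segment of $x$. We write $|s|$ for the length of a finite sequence $s$, $s^\frown i$ for its extension by $i$, $x\restriction n$ for the initial segment of $x$ of length $n$, and $\neg A=X\setminus A$. The Axiom of Determinacy, $\mathrm{AD}$, says that for every $A\subseteq X$ one of the players has a winning strategy in the game in which I and II alternately play natural numbers, I moving first, and I wins if and only if the resulting sequence lies in $A$.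

A (boldface) \emph{pointclass} is a collection $\Gamma$ of subsets of $X$, non-empty and different from $\wp(X)$, such that $f^{-1}[A]\in\Gamma$ whenever $A\in\Gamma$ and $f:X\to X$ is continuous. A pointclass is a level of complexity: if $B=f^{-1}[A]$, the question ``$x\in B$?'' is answered by computing $f(x)$ digit by digit and asking ``$f(x)\in A$?'', so $B$ is no more complicated than $A$. The \emph{dual} of $\Gamma$ is the pointclass $\check\Gamma=\{\neg A:A\in\Gamma\}$, and $\Gamma$ is \emph{non-self-dual} if $\Gamma\neq\check\Gamma$. The open sets form a non-self-dual pointclass; the Borel sets form a self-dual one. We say that $\Gamma$ is closed under countable unions if $\bigcup_nA_n\in\Gamma$ for every sequence $(A_n)_{n\in\omega}$ of members of $\Gamma$, and likewise for intersections; repeating a set, one gets closure under unions and intersections of two sets.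

\emph{Suslin's operation} $\mathcal{A}$ assigns to a family $(P_s)_{s\in\omega^{<\omega}}$ of subsets of $X$ the set
\[
\mathcal{A}_sP_s=\bigcup_{z\in\omega^\omega}\ \bigcap_{n\in\omega}P_{z\restriction n}.
\]
Think of the sets $P_s$ as tests placed on the nodes of the tree $\omega^{<\omega}$: a point belongs to $\mathcal{A}_sP_s$ if it passes all the tests along some branch. A pointclass $\Gamma$ is \emph{closed under $\mathcal{A}$} if $\mathcal{A}_sP_s\in\Gamma$ whenever all $P_s$ are in $\Gamma$.

Countable intersections and unions are special cases of $\mathcal{A}$. Given $(A_n)_{n\in\omega}$,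
\begin{equation}\label{eq:schemes}
\begin{array}{ll}
P_s=A_{|s|} &\text{gives}\quad \mathcal{A}_sP_s=\bigcap_nA_n,\\[3pt]
P_\emptyset=X,\ \ P_s=A_{s(0)}\ (s\neq\emptyset)\quad &\text{gives}\quad \mathcal{A}_sP_s=\bigcup_nA_n,
\end{array}
\end{equation}
because in the first family every branch meets the tests $A_0,A_1,\dots$, and in the second the branch $z$ meets only $X$ and $A_{z(0)}$. How far can this be reversed? The operation $\mathcal{A}$ searches through uncountably many branches, so countable operations should not capture it, and two examples (Section~\ref{sec:sharp}) confirm this. The Borel sets are closed under countable unions and intersections, and they are not closed under $\mathcal{A}$. The coanalytic sets $\mathbf{\Pi}^1_1$ have the same closure properties, are non-self-dual, and are not closed under $\mathcal{A}$ either; but their dual, the class $\mathbf{\Sigma}^1_1$ of analytic sets, is. So a converse must exclude self-dual classes and must allow passing to the dual. The second concession is natural: by De Morgan's laws, closure under both countable unions and countable intersections is symmetric in $\Gamma$ and $\check\Gamma$,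 so whatever it is equivalent to is symmetric too. Steel's conjecture, as stated in \cite{source}, asserts that under $\mathrm{AD}$ these two concessions suffice. We prove it.

\begin{theorem}[$\mathrm{ZF}+\mathrm{AD}$]\label{thm:main}
If $\Gamma$ is a non-self-dual pointclass closed under countable unions and countable intersections, then $\Gamma$ or $\check\Gamma$ is closed under $\mathcal{A}$.
\end{theorem}

When $\Gamma$ or $\check\Gamma$ is closed under existential quantification over the reals, that quantifier absorbs the search for a branch and the conclusion is a short computation (Lemma~\ref{lem:exists}). Theorem~\ref{thm:main} assumes no closure under real quantifiers, and the proof does not decide in advance which of the two classes is closed under $\mathcal{A}$.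

\begin{theorem}[$\mathrm{ZF}+\mathrm{AD}$]\label{thm:converse}
For a non-self-dual pointclass $\Gamma$ the following are equivalent:
\begin{enumerate}
\item[(1)] $\Gamma$ is closed under countable unions and countable intersections;
\item[(2)] $\Gamma$ or $\check\Gamma$ is closed under $\mathcal{A}$.
\end{enumerate}
The disjunction in {\rm(2)} cannot be sharpened: it can hold for $\Gamma$ only, for $\check\Gamma$ only, or for both.
\end{theorem}

The proof of Theorem~\ref{thm:main} has three steps. If neither class is closed under $\mathcal{A}$, Wadge's lemma produces one set outside $\Gamma$ with two descriptions over $\Gamma$, one by $\mathcal{A}$ and one by the dual operation, and the theorem reduces to finding a member of $\Gamma$ between the intersection and the union of two such descriptions (Section~\ref{sec:wadge}). A recursive equation that uses only quantifiers over $\omega$ has the property that each of its solutions lies between these bounds (Section~\ref{sec:equation}). The recursion theorem for $\Gamma$ supplies a solution in $\Gamma$ (Section~\ref{sec:recursion}). Section~\ref{sec:sharp} proves Theorem~\ref{thm:converse}. Section~\ref{sec:Q}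 views $\mathcal{A}$ as the infinite iteration of the quantifier $\exists i\in\omega$ and proves the same dichotomy for an arbitrary monotone quantifier over $\omega$ or $\omega^\omega$ (Theorem~\ref{thm:Q}), with an application to closed games on the reals (Corollary~\ref{cor:game}). The axiom of dependent choice is not used anywhere.

\section{Wadge's lemma and the reduction to interpolation}\label{sec:wadge}

Determinacy enters the paper through the next two lemmas only.

\begin{lemma}[Countable choice for reals]\label{lem:choice}
If $\emptyset\neq A_n\subseteq X$ for $n\in\omega$, there is a sequence $(y_n)_{n\in\omega}$ with $y_n\in A_n$ for all $n$.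
\end{lemma}

\begin{proof}
Consider the game in which the first move of I is a number $n$, his other moves are ignored, the moves of II form a real $y$, and II wins if and only if $y\in A_n$. A strategy for I fixes $n$, and II defeats it by playing some $y\in A_n$. So I has no winning strategy, and by $\mathrm{AD}$ player II has one. Let $y_n$ be the real it produces when I plays $n,0,0,\dots$.
\end{proof}

Call $f:X\to X$ \emph{Lipschitz} if $f(x)(n)$ depends only on $x\restriction(n+1)$, for every $n$. Such maps are continuous. Write $A\le_LB$ if $A=f^{-1}[B]$ for some Lipschitz $f$.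

\begin{lemma}[Wadge's lemma]\label{lem:wadge}
For all $A,B\subseteq X$, either $A\le_LB$ or $\neg B\le_LA$.
\end{lemma}

\begin{proof}
Let I play the digits of $x$ and II the digits of $y$, alternately, I first, and let II win if and only if $x\in A\Leftrightarrow y\in B$. A strategy for II computes $y(n)$ from $x\restriction(n+1)$, so it is a Lipschitz map $f$, and if it is winning then $A=f^{-1}[B]$. A strategy for I computes $x(n)$ from $y\restriction n$, so it is a Lipschitz map $g$, and if it is winning then $g(y)\in A\Leftrightarrow y\notin B$, that is, $\neg B=g^{-1}[A]$.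
\end{proof}

Let $\Gamma$ be non-self-dual. Then $\Gamma\setminus\check\Gamma\neq\emptyset$: some set $A$ lies in exactly one of the two classes, and if $A\in\check\Gamma\setminus\Gamma$ then $\neg A\in\Gamma\setminus\check\Gamma$. \emph{Whenever $\Gamma$ is non-self-dual, $U$ denotes a fixed member of $\Gamma\setminus\check\Gamma$.} Wadge's lemma places $U$ above everything in $\Gamma$, and places $\neg U$ below everything outside $\Gamma$.

\begin{lemma}\label{lem:complete}
Let $\Gamma$ be non-self-dual and $A\subseteq X$.
\begin{enumerate}
\item[(a)] If $A\in\Gamma$, then $A\le_LU$.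
\item[(b)] If $A\notin\Gamma$, then $\neg U\le_LA$.
\item[(c)] If $A\notin\check\Gamma$, then $U\le_LA$.
\end{enumerate}
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:wadge}, $A\le_LU$ or $\neg U\le_LA$. If $A\in\Gamma$, the second alternative would give $\neg U\in\Gamma$, contrary to $U\notin\check\Gamma$; this is (a). If $A\notin\Gamma$, the first alternative is impossible because $U\in\Gamma$; this is (b). Again by Lemma~\ref{lem:wadge}, $A\le_L\neg U$ or $U\le_LA$, and if $A\notin\check\Gamma$ the first alternative is impossible because $\neg U\in\check\Gamma$; this is (c).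
\end{proof}

To treat $\Gamma$ and $\check\Gamma$ at the same time we express the closure of $\check\Gamma$ under $\mathcal{A}$ in terms of sets in $\Gamma$. For families $(a_s)$ and $(b_s)$ of subsets of $X$,
\[
\mathcal{A}_sa_s=\{x:\exists z\,\forall n\ x\in a_{z\restriction n}\},\qquad
\mathcal{A}^d_sb_s:=\neg\mathcal{A}_s\neg b_s=\{x:\forall y\,\exists n\ x\in b_{y\restriction n}\}.
\]
Thus $x\in\mathcal{A}^d_sb_s$ if $x$ passes at least one test along every branch, and $\check\Gamma$ is closed under $\mathcal{A}$ exactly when $\Gamma$ is closed under $\mathcal{A}^d$.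

A failure of Theorem~\ref{thm:main} consists of two unrelated sets, one obtained by $\mathcal{A}$ and one by $\mathcal{A}^d$, both outside $\Gamma$. Parts (b) and (c) of Lemma~\ref{lem:complete} pull both back to the single set $\neg U$. It then suffices to show that a set which is at once of the form $\mathcal{A}_sa_s$ and of the form $\mathcal{A}^d_sb_s$, with $a_s,b_s\in\Gamma$, belongs to $\Gamma$. The following statement about arbitrary pairs of families contains this.

\begin{proposition}[Interpolation]\label{prop:interp}
Let $\Gamma$ be non-self-dual and closed under countable unions and countable intersections, and let $a_s,b_s\in\Gamma$ for all $s\in\omega^{<\omega}$. Then there is $B\in\Gamma$ with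
\[
\mathcal{A}_sa_s\cap\mathcal{A}^d_sb_s\ \subseteq\ B\ \subseteq\ \mathcal{A}_sa_s\cup\mathcal{A}^d_sb_s .
\]
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Proposition~\ref{prop:interp}]
Suppose that neither $\Gamma$ nor $\check\Gamma$ is closed under $\mathcal{A}$. Take $P_s\in\Gamma$ with $\mathcal{A}_sP_s\notin\Gamma$ and $P'_s\in\check\Gamma$ with $\mathcal{A}_sP'_s\notin\check\Gamma$. By Lemma~\ref{lem:complete}(b) and (c) there are continuous $g,h:X\to X$ with $\neg U=g^{-1}[\mathcal{A}_sP_s]$ and $U=h^{-1}[\mathcal{A}_sP'_s]$. Put $a_s=g^{-1}[P_s]$ and $b_s=h^{-1}[\neg P'_s]$; these sets are in $\Gamma$. Preimages commute with unions, intersections and complements, so $\neg U=\mathcal{A}_sa_s$ and $U=\mathcal{A}_s\neg b_s$, and the latter means $\neg U=\mathcal{A}^d_sb_s$. Both bounds in Proposition~\ref{prop:interp} are therefore equal to $\neg U$, so $\neg U=B\in\Gamma$. This contradicts $U\notin\check\Gamma$.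
\end{proof}

\section{An equation whose solutions interpolate}\label{sec:equation}

In this section $(a_s)$ and $(b_s)$ are arbitrary families of subsets of $X$, and neither determinacy nor any form of choice is used.

The difficulty in Proposition~\ref{prop:interp} is that $\mathcal{A}$ and $\mathcal{A}^d$ quantify over branches, while $\Gamma$ only tolerates quantifiers over $\omega$. One can trade the branch quantifier for a recursion. The relation ``some branch $z$ through $u$ has $x\in a_{z\restriction n}$ for all $n\ge|u|$'' is a solution of
\begin{equation}\label{eq:onlya}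
R(u,x)\iff x\in a_u\ \wedge\ \exists i\;R(u^\frown i,x),
\end{equation}
and at $u=\emptyset$ it defines $\mathcal{A}_sa_s$. We shall see in Section~\ref{sec:recursion} that equations of this kind have solutions in $\Gamma$, but we shall have no control over \emph{which} solution we get, and the empty relation also solves \eqref{eq:onlya}. What holds for every solution is one inclusion, $\{x:R(\emptyset,x)\}\subseteq\mathcal{A}_sa_s$: starting from $R(\emptyset,x)$ and always taking the least $i$, one builds a branch along which $R$ holds, hence along which $x$ passes every test. Dually, the equation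
\begin{equation}\label{eq:onlyb}
R(v,x)\iff x\in b_v\ \vee\ \forall j\;R(v^\frown j,x)
\end{equation}
is solved by the relation that is always true, and every solution satisfies $\mathcal{A}^d_sb_s\subseteq\{x:R(\emptyset,x)\}$: starting from $\neg R(\emptyset,x)$ and always taking the least $j$ at which $R$ fails, one builds a branch along which $x$ passes no test. So \eqref{eq:onlya} bounds its solutions from above only and \eqref{eq:onlyb} from below only. We want both bounds, and we get them by running the two recursions against each other.

Fix $x$ and consider a race between a \emph{defender}, who builds a branch $z$ to show that $x\in\mathcal{A}_sa_s$, and a \emph{challenger}, who builds a branch $y$ to show that $x\notin\mathcal{A}^d_sb_s$. The positions are the elements of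
\[
\mathrm{Pos}=\bigcup_{n}\,\omega^n\times\omega^n,
\]
and the initial position is $(\emptyset,\emptyset)$. At position $(u,v)$, if $x\in b_v$ then the challenger's branch has failed and the defender wins. Otherwise, if $x\notin a_u$ then the defender's branch has failed and the challenger wins. Otherwise the challenger plays $j$, the defender plays $i$, and the new position is $(u^\frown i,v^\frown j)$. If we read $R(u,v,x)$ as ``the position $(u,v)$ is good for the defender'', the rule of backward induction for this game is
\begin{equation}\label{eq:race}
R(u,v,x)\iff x\in b_v\ \vee\ \big[\,x\in a_u\ \wedge\ \forall j\,\exists i\;R(u^\frown i,v^\frown j,x)\,\big].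
\end{equation}
A \emph{solution} of \eqref{eq:race} is a relation $R\subseteq\mathrm{Pos}\times X$ for which \eqref{eq:race} holds for all $(u,v)\in\mathrm{Pos}$ and $x\in X$. Since a race may last forever, backward induction has no place to start, and \eqref{eq:race} does not define $R$. The smallest case shows why this does no harm.

\begin{example}[One letter]\label{ex:one}
Replace the alphabet $\omega$ by $\{0\}$. There is one node of each length $k$, carrying sets $a_k$ and $b_k$; the operation $\mathcal{A}$ gives $\bigcap_ka_k$, the operation $\mathcal{A}^d$ gives $\bigcup_kb_k$, and \eqref{eq:race} becomes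
\[
R_k=b_k\cup(a_k\cap R_{k+1})\qquad(k\in\omega).
\]
Here are two solutions:
\[
R_k^-=\bigcup_{m\ge k}\Big(b_m\cap\bigcap_{k\le l<m}a_l\Big),\qquad R_k^+=R_k^-\cup\bigcap_{l\ge k}a_l .
\]
For $R^-$, the term $m=k$ is $b_k$ and the terms $m>k$ form $a_k\cap R^-_{k+1}$. For $R^+$, use in addition $a_k\cap\bigcap_{l\ge k+1}a_l=\bigcap_{l\ge k}a_l$. If all $a_k$ equal $X$ and all $b_k$ are empty, then $R^-_k=\emptyset$ and $R^+_k=X$, so solutions can be as far apart as possible.

Now let $(R_k)$ be any solution and fix $x$. Suppose that the race ends, that is, $x\in b_m$ or $x\notin a_m$ for some $m$, and take $m$ least. For $l<m$ we have $x\in a_l\setminus b_l$, so $x\in R_l\Leftrightarrow x\in R_{l+1}$; and $x\in R_m\Leftrightarrow x\in b_m$, because $x\notin b_m$ forces $x\notin a_m$. Hence $x\in R_0\Leftrightarrow x\in b_m$. If $x\in\bigcap_ka_k\cap\bigcup_kb_k$, then $m$ exists and $x\in b_m$, so $x\in R_0$. If $x\notin\bigcap_ka_k\cup\bigcup_kb_k$, then $m$ exists and $x\notin b_m$, so $x\notin R_0$. Therefore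
\[
\textstyle\bigcap_ka_k\cap\bigcup_kb_k\ \subseteq\ R_0\ \subseteq\ \bigcap_ka_k\cup\bigcup_kb_k .
\]
The race fails to end exactly when $x\in\bigcap_ka_k\setminus\bigcup_kb_k$, and such an $x$ lies in the upper bound and outside the lower bound, so the inclusions allow $R_0$ to contain it or not.
\end{example}

With more letters the players have choices to make, but in the two cases that matter one of them holds a branch that never fails while the other has none. Following that branch forces the race to end, and the ambiguity of \eqref{eq:race} is never met.

\begin{lemma}\label{lem:sandwich}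
Let $R$ be any solution of \eqref{eq:race} and $B=\{x:R(\emptyset,\emptyset,x)\}$. Then
\[
\mathcal{A}_sa_s\cap\mathcal{A}^d_sb_s\subseteq B\subseteq\mathcal{A}_sa_s\cup\mathcal{A}^d_sb_s.
\]
\end{lemma}

\begin{proof}
\emph{Lower inclusion.} Let $x\in\mathcal{A}_sa_s$ and $x\notin B$; we show $x\notin\mathcal{A}^d_sb_s$. Fix $z$ with $x\in a_{z\restriction n}$ for all $n$. We define $v_n\in\omega^n$, each extending the previous one, with $\neg R(z\restriction n,v_n,x)$. Start with $v_0=\emptyset$. Given $v_n$, the right side of \eqref{eq:race} fails at $(z\restriction n,v_n)$. Hence $x\notin b_{v_n}$, and since $x\in a_{z\restriction n}$, there is $j$ such that $\neg R((z\restriction n)^\frown i,v_n{}^\frown j,x)$ for all $i$. Take the least such $j$, put $v_{n+1}=v_n{}^\frown j$, and use $i=z(n)$ to get $\neg R(z\restriction(n+1),v_{n+1},x)$. The branch $y=\bigcup_nv_n$ has $x\notin b_{y\restriction n}$ for all $n$, so $x\notin\mathcal{A}^d_sb_s$.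

\emph{Upper inclusion.} Let $x\in B$ and $x\notin\mathcal{A}^d_sb_s$; we show $x\in\mathcal{A}_sa_s$. Fix $y$ with $x\notin b_{y\restriction n}$ for all $n$. We define $u_n\in\omega^n$, each extending the previous one, with $R(u_n,y\restriction n,x)$. Start with $u_0=\emptyset$. Given $u_n$, the right side of \eqref{eq:race} holds at $(u_n,y\restriction n)$, and its first disjunct is false. Hence $x\in a_{u_n}$, and for $j=y(n)$ there is $i$ with $R(u_n{}^\frown i,y\restriction(n+1),x)$. Take the least such $i$ and put $u_{n+1}=u_n{}^\frown i$. The branch $z=\bigcup_nu_n$ has $x\in a_{z\restriction n}$ for all $n$, so $x\in\mathcal{A}_sa_s$.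
\end{proof}

\section{Solving the equation inside $\Gamma$}\label{sec:recursion}

It remains to find a solution of \eqref{eq:race} in $\Gamma$. The plan is to name the members of $\Gamma$ by reals, to replace $R$ on the right side of \eqref{eq:race} by ``the set named $t$'', and to find a name $t^*$ that names the resulting set. Throughout this section $\Gamma$ is non-self-dual.

By Lemma~\ref{lem:complete}(a), a member of $\Gamma$ is determined by a Lipschitz map, and a Lipschitz map is a table assigning an output digit to each non-empty finite sequence. Fix a bijection $e:\omega^{<\omega}\to\omega$, and for $t,x\in X$ define $t*x\in X$ by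
\[
(t*x)(n)=t\big(e(x\restriction(n+1))\big).
\]
Let $\langle t,x\rangle\in X$ be the interleaving given by $\langle t,x\rangle(2i)=t(i)$ and $\langle t,x\rangle(2i+1)=x(i)$; the map $(t,x)\mapsto\langle t,x\rangle$ is a homeomorphism of $X\times X$ onto $X$.

\begin{lemma}[Codes]\label{lem:codes}
The map $(t,x)\mapsto t*x$ is continuous, and the maps $x\mapsto t*x$ for $t\in X$ are exactly the Lipschitz maps. Every $A\in\Gamma$ is of the form $\{x:t*x\in U\}$ for some $t\in X$.
\end{lemma}

\begin{proof}
The digit $(t*x)(n)$ is determined by $x\restriction(n+1)$ and then by one digit of $t$. This gives continuity, and shows that $x\mapsto t*x$ is Lipschitz. If $f$ is Lipschitz, put $t(e(r))=f(r^\frown0^\infty)(n)$ for $r\in\omega^{n+1}$, where $r^\frown0^\infty$ is $r$ followed by zeros, and $t(e(\emptyset))=0$; then $t*x=f(x)$ for all $x$. The last assertion follows from Lemma~\ref{lem:complete}(a).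
\end{proof}

In \eqref{eq:race} the index of the set $a_u$ is a variable. The next lemma turns a family of sets in $\Gamma$ into a single condition in $\Gamma$.

\begin{lemma}[Families]\label{lem:family}
Let $P_s\in\Gamma$ for $s\in\omega^{<\omega}$. Let $f:X\to X$ be continuous and let $\delta:X\to\omega^{<\omega}$ be locally constant. Then $\{w:f(w)\in P_{\delta(w)}\}\in\Gamma$.
\end{lemma}

\begin{proof}
For each $s$ the set of $t$ with $P_s=\{x:t*x\in U\}$ is non-empty by Lemma~\ref{lem:codes}, so Lemma~\ref{lem:choice} gives a family $(t_s)$ of such codes. The map $w\mapsto t_{\delta(w)}*f(w)$ is continuous, because near any point it has the form $w\mapsto t_s*f(w)$ for a fixed $s$. The set in question is the preimage of $U$ under this map.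
\end{proof}

\begin{lemma}[Recursion]\label{lem:recursion}
Let $\Theta\subseteq X\times X$ satisfy $\{\langle t,w\rangle:\Theta(t,w)\}\in\Gamma$. Then there is $t^*\in X$ such that for all $w\in X$,
\[
t^**w\in U\iff\Theta(t^*,w).
\]
\end{lemma}

\begin{proof}
The fixed point comes from feeding a code to itself. We first construct a continuous $d:X\to X$ with
\begin{equation}\label{eq:diag}
d(t)*w=t*\langle t,w\rangle\qquad(t,w\in X).
\end{equation}
The segment $\langle t,w\rangle\restriction(n+1)$ involves only digits $w(i)$ with $2i+1\le n$, so it equals $\langle t,r^\frown0^\infty\rangle\restriction(n+1)$ for $r=w\restriction(n+1)$. Accordingly, for $r\in\omega^{n+1}$ put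
\[
d(t)(e(r))=t\big(e(\langle t,r^\frown0^\infty\rangle\restriction(n+1))\big),
\]
and put $d(t)(e(\emptyset))=0$. The digit $d(t)(e(r))$ is determined by $t\restriction(n+1)$ and then by one more digit of $t$, so $d$ is continuous. With $r=w\restriction(n+1)$ we get $(d(t)*w)(n)=d(t)(e(r))=t(e(\langle t,w\rangle\restriction(n+1)))=(t*\langle t,w\rangle)(n)$, which is \eqref{eq:diag}.

The set $\{\langle t,w\rangle:\Theta(d(t),w)\}$ is the preimage of $\{\langle t,w\rangle:\Theta(t,w)\}$ under the continuous map $\langle t,w\rangle\mapsto\langle d(t),w\rangle$, so it is in $\Gamma$. By Lemma~\ref{lem:codes} there is $t_0$ with $\Theta(d(t),w)\Leftrightarrow t_0*\langle t,w\rangle\in U$ for all $t,w$. Put $t^*=d(t_0)$. Taking $t=t_0$ and using \eqref{eq:diag},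
\[
\Theta(t^*,w)\iff t_0*\langle t_0,w\rangle\in U\iff t^**w\in U.\qedhere
\]
\end{proof}

The lemma depends on $U\notin\check\Gamma$: if $\neg U$ were in $\Gamma$, the relation $\Theta(t,w)\Leftrightarrow t*w\notin U$ would satisfy the hypothesis, and no $t^*$ satisfies the conclusion.

\begin{proof}[Proof of Proposition~\ref{prop:interp}]
Fix a bijection $(u,v)\mapsto\ulcorner u,v\urcorner$ of $\mathrm{Pos}$ onto $\omega$. Every $w\in X$ is uniquely of the form $\ulcorner u,v\urcorner^\frown x$, the real with first digit $\ulcorner u,v\urcorner$ followed by the digits of $x$. Define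
\[
\Theta\big(t,\ulcorner u,v\urcorner^\frown x\big)\iff x\in b_v\ \vee\ \Big[x\in a_u\ \wedge\ \forall j\,\exists i\ \ t*\big(\ulcorner u^\frown i,v^\frown j\urcorner^\frown x\big)\in U\Big].
\]
Regard $t,u,v,x$ as functions of the real $\langle t,\ulcorner u,v\urcorner^\frown x\rangle$. Then $t$ and $x$ are continuous, and $u$ and $v$ are locally constant because they are read off from one digit. By Lemma~\ref{lem:family}, the conditions $x\in a_u$ and $x\in b_v$ define sets $\hat a,\hat b\in\Gamma$. For fixed $i,j$, the condition $t*(\ulcorner u^\frown i,v^\frown j\urcorner^\frown x)\in U$ defines a set $C_{i,j}$ that is the preimage of $U$ under a continuous map (Lemma~\ref{lem:codes}), so $C_{i,j}\in\Gamma$. Since $\Gamma$ is closed under countable unions and intersections,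
\[
\{\langle t,w\rangle:\Theta(t,w)\}=\hat b\cup\Big(\hat a\cap\bigcap_j\bigcup_iC_{i,j}\Big)\in\Gamma .
\]
Take $t^*$ from Lemma~\ref{lem:recursion} and define $R(u,v,x)\Leftrightarrow t^**(\ulcorner u,v\urcorner^\frown x)\in U$. The equivalence of Lemma~\ref{lem:recursion} at $w=\ulcorner u,v\urcorner^\frown x$ is \eqref{eq:race}. The set $B=\{x:R(\emptyset,\emptyset,x)\}$ is the preimage of $U$ under the continuous map $x\mapsto t^**(\ulcorner\emptyset,\emptyset\urcorner^\frown x)$, so $B\in\Gamma$, and Lemma~\ref{lem:sandwich} gives the two inclusions.
\end{proof}

This completes the proof of Theorem~\ref{thm:main}. Non-self-duality and $\mathrm{AD}$ were used for Lemma~\ref{lem:complete} and its consequences, the codes and the fixed point. Closure under countable unions and countable intersections was used once, to put $\Theta$ in $\Gamma$; both are needed there, since the defender's quantifier $\exists i$ and the challenger's quantifier $\forall j$ occur in the same formula.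

\section{The converse and the projective examples}\label{sec:sharp}

For $A\subseteq X$ let $\exists^{\mathbb R}A=\{x:\exists w\ \langle w,x\rangle\in A\}$ and $\forall^{\mathbb R}A=\{x:\forall w\ \langle w,x\rangle\in A\}$. A pointclass is closed under $\exists^{\mathbb R}$ or $\forall^{\mathbb R}$ if it is closed under the corresponding operation on sets.

\begin{lemma}\label{lem:exists}
If $\Gamma$ is non-self-dual and closed under $\exists^{\mathbb R}$ and countable intersections, then $\Gamma$ is closed under $\mathcal{A}$.
\end{lemma}

\begin{proof}
Let $P_s\in\Gamma$. For each $n$ the set $D_n=\{\langle z,x\rangle:x\in P_{z\restriction n}\}$ is in $\Gamma$ by Lemma~\ref{lem:family}, and $\mathcal{A}_sP_s=\exists^{\mathbb R}\bigcap_nD_n$.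
\end{proof}

Recall the first projective classes: $\mathbf{\Sigma}^1_1$ consists of the sets $\exists^{\mathbb R}F$ with $F$ closed, $\mathbf{\Pi}^1_1$ is its dual, $\mathbf{\Sigma}^1_2$ consists of the sets $\exists^{\mathbb R}C$ with $C\in\mathbf{\Pi}^1_1$, and $\mathbf{\Pi}^1_2$ is its dual. We need three textbook facts, and we indicate the proofs to show that they use no choice beyond Lemma~\ref{lem:choice}.

\begin{enumerate}
\item[(P1)] \emph{$\mathbf{\Sigma}^1_1$ and $\mathbf{\Sigma}^1_2$ are non-self-dual pointclasses closed under $\exists^{\mathbb R}$.} If $f$ is continuous, $f^{-1}[\exists^{\mathbb R}C]=\exists^{\mathbb R}C'$, where $C'$ is the preimage of $C$ under $\langle w,x\rangle\mapsto\langle w,f(x)\rangle$; and two existential real quantifiers merge into one by interleaving. The closed sets are the sets $F_t=\{y:\forall n\ t(e(y\restriction n))=0\}$: given a closed $F$, let $t(e(s))=0$ exactly when $s$ is an initial segment of a point of $F$. Put $G_1=\{\langle t,x\rangle:\exists w\ \langle w,x\rangle\in F_t\}$ and $G_2=\{\langle t,x\rangle:\exists w\ \langle t,\langle w,x\rangle\rangle\notin G_1\}$. Then $G_k\in\mathbf{\Sigma}^1_k$,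 and every set in $\mathbf{\Sigma}^1_k$ is a section $\{x:\langle t,x\rangle\in G_k\}$. The set $\{x:\langle x,x\rangle\notin G_k\}$ is in $\mathbf{\Pi}^1_k$ and differs from the section at $t$ at the point $t$, so it is not in $\mathbf{\Sigma}^1_k$.
\item[(P2)] \emph{$\mathbf{\Sigma}^1_1$ and $\mathbf{\Sigma}^1_2$ are closed under countable unions and intersections.} Given $A_n$ in the class, choose codes by Lemma~\ref{lem:choice} to write $A_n=\exists^{\mathbb R}C_n$ with all $C_n$ closed, respectively in $\mathbf{\Pi}^1_1$. Let $w\mapsto((w)_n)_{n\in\omega}$ be a homeomorphism of $X$ onto $X^\omega$. Choosing witnesses by Lemma~\ref{lem:choice}, $x\in\bigcap_nA_n\Leftrightarrow\exists w\,\forall n\ \langle(w)_n,x\rangle\in C_n$. For closed $C_n$ the condition after $\exists w$ is closed, and $\bigcup_nA_n=\exists^{\mathbb R}C$ for the closed set $C=\{\langle n^\frown w,x\rangle:\langle w,x\rangle\in C_n\}$. This settles $\mathbf{\Sigma}^1_1$, hence $\mathbf{\Pi}^1_1$ is closed under both operations. So for $C_n\in\mathbf{\Pi}^1_1$ the condition after $\exists w$ is in $\mathbf{\Pi}^1_1$, and $\bigcup_nA_n=\exists^{\mathbb R}\bigcup_nC_n$.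
\item[(P3)] \emph{Borel sets are in $\mathbf{\Sigma}^1_1\cap\mathbf{\Pi}^1_1$, and $\mathbf{\Pi}^1_1\subseteq\mathbf{\Sigma}^1_2$.} A vacuous quantifier puts the closed sets in $\mathbf{\Sigma}^1_1$ and $\mathbf{\Pi}^1_1$ in $\mathbf{\Sigma}^1_2$. By (P2), $\mathbf{\Sigma}^1_1\cap\mathbf{\Pi}^1_1$ is a $\sigma$-algebra; it contains the clopen sets, and every open set is a countable union of clopen sets.
\end{enumerate}

\begin{lemma}\label{lem:analytic}
Every set in $\mathbf{\Sigma}^1_1$ is of the form $\mathcal{A}_sF_s$ with all $F_s$ clopen. Consequently neither $\mathbf{\Pi}^1_1$ nor the class of Borel sets is closed under $\mathcal{A}$.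
\end{lemma}

\begin{proof}
Let $A=\exists^{\mathbb R}F$ with $F$ closed. Let $F_s$ be the set of $x$ for which some $\langle w',x'\rangle\in F$ has $w'\restriction|s|=s$ and $x'\restriction|s|=x\restriction|s|$. Membership in $F_s$ depends only on $x\restriction|s|$, so $F_s$ is clopen. The condition ``$x\in F_{w\restriction n}$ for all $n$'' says that every neighborhood of $\langle w,x\rangle$ meets $F$, that is, $\langle w,x\rangle\in F$. Hence $A=\mathcal{A}_sF_s$. Both classes contain the clopen sets and are contained in $\mathbf{\Pi}^1_1$ by (P3). If one of them were closed under $\mathcal{A}$, we would get $\mathbf{\Sigma}^1_1\subseteq\mathbf{\Pi}^1_1$, and taking complements $\mathbf{\Sigma}^1_1=\mathbf{\Pi}^1_1$, contrary to (P1).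
\end{proof}

The Borel sets thus show that Theorem~\ref{thm:main} fails without non-self-duality.

\begin{proof}[Proof of Theorem~\ref{thm:converse}]
The implication (1)$\Rightarrow$(2) is Theorem~\ref{thm:main}. For (2)$\Rightarrow$(1), condition (1) is invariant under exchanging $\Gamma$ and $\check\Gamma$, so we may assume that $\Gamma$ is closed under $\mathcal{A}$. If $X\in\Gamma$, then (1) follows from \eqref{eq:schemes}. If $X\notin\Gamma$, then $\Gamma=\{\emptyset\}$, since the preimage of a non-empty $A\in\Gamma$ under a constant map with value in $A$ is $X$; and $\{\emptyset\}$ satisfies (1).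

\emph{Exactly one of the two classes.} By (P1), (P2) and Lemma~\ref{lem:exists}, $\mathbf{\Sigma}^1_1$ is closed under $\mathcal{A}$, and by Lemma~\ref{lem:analytic}, $\mathbf{\Pi}^1_1$ is not. So for $\Gamma=\mathbf{\Sigma}^1_1$ only $\Gamma$ is closed under $\mathcal{A}$, and for $\Gamma=\mathbf{\Pi}^1_1$ only $\check\Gamma$ is.

\emph{Both classes.} Let $\Gamma=\mathbf{\Sigma}^1_2$. It is closed under $\mathcal{A}$ by (P1), (P2) and Lemma~\ref{lem:exists}. To see that $\mathbf{\Pi}^1_2$ is closed under $\mathcal{A}$ we show that $\mathbf{\Sigma}^1_2$ is closed under $\mathcal{A}^d$. The obstacle is the quantifier $\forall y$ in front of a $\mathbf{\Sigma}^1_2$ condition; we remove it by first guessing a set of nodes at which $x$ passes the test. Let $b_s\in\mathbf{\Sigma}^1_2$. Then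
\[
\forall y\,\exists n\ x\in b_{y\restriction n}\iff\exists D\subseteq\omega^{<\omega}\,\big[\,\forall y\,\exists n\ \ y\restriction n\in D\ \ \wedge\ \ \forall s\,(s\notin D\ \vee\ x\in b_s)\,\big].
\]
From left to right take $D=\{s:x\in b_s\}$. From right to left, every $y$ has an initial segment $y\restriction n\in D$, and then $x\in b_{y\restriction n}$. Let $\tau\in X$ code the set $D_\tau=\{s:\tau(e(s))=0\}$. The condition $\forall y\,\exists n\ y\restriction n\in D_\tau$ on $\tau$ is the negation of $\exists y\,\forall n\ \tau(e(y\restriction n))\neq0$, so it is $\mathbf{\Pi}^1_1$, hence $\mathbf{\Sigma}^1_2$ by (P3). For each $s$ the condition $s\notin D_\tau\vee x\in b_s$ on $\langle\tau,x\rangle$ is the union of a clopen set and a $\mathbf{\Sigma}^1_2$ set. By (P2), (P3) and closure under $\exists^{\mathbb R}$, the right side is $\mathbf{\Sigma}^1_2$.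
\end{proof}

\section{Monotone quantifiers}\label{sec:Q}

Informally, $x\in\mathcal{A}_sP_s$ reads $\exists i_0\,\exists i_1\cdots\bigwedge_n x\in P_{(i_0,\dots,i_{n-1})}$, and in \eqref{eq:race} the quantifier $\exists$ appears together with its dual $\forall$. The argument uses little about this pair, and it extends to any monotone quantifier.

Let $I=\omega$ with the discrete topology, or $I=X$. Give $I^{<\omega}=\bigcup_nI^n$ and $\mathrm{Pos}_I=\bigcup_nI^n\times I^n$ the topology of the disjoint sum, in which each piece is clopen and carries the product topology. If $Y$ is homeomorphic to $X$, so are $X\times Y$, $I\times Y$, $I^{<\omega}\times Y$ and $\mathrm{Pos}_I\times Y$. Indeed, $X\times X\cong X$ by interleaving and $\omega\times X\cong X$ by $(k,x)\mapsto k^\frown x$; iterating, $I^n\times X\cong X$ for each $n$; and a disjoint sum of $\omega$ copies of $X$ is $\omega\times X$. A subset of a space $Y\cong X$ is said to be in $\Gamma$ if its image under a homeomorphism $Y\to X$ is. Two such homeomorphisms differ by a homeomorphism of $X$, so the choice is irrelevant, and $\Gamma$ is closed under preimages by continuous maps between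 such spaces.

A \emph{monotone quantifier} on $I$ is a family $Q\subseteq\wp(I)$ that is closed under supersets and satisfies $\emptyset\notin Q\neq\emptyset$. Think of the members of $Q$ as the large subsets of $I$, and write $Qi\,\varphi(i)$ for $\{i:\varphi(i)\}\in Q$. The \emph{dual} quantifier is $\breve Q=\{L\subseteq I:I\setminus L\notin Q\}$. From the definition,
\begin{equation}\label{eq:dual}
\neg Qi\,\varphi(i)\iff\breve Qi\,\neg\varphi(i),\qquad \neg\breve Qi\,\varphi(i)\iff Qi\,\neg\varphi(i),
\end{equation}
and
\begin{equation}\label{eq:meet}
K\in Q\text{ and }L\in\breve Q\ \Longrightarrow\ K\cap L\neq\emptyset,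
\end{equation}
since $K\cap L=\emptyset$ would give $K\subseteq I\setminus L$ and so $I\setminus L\in Q$. The class $\Gamma$ is \emph{closed under $Q$} if $\{x:Qi\,A(i,x)\}\in\Gamma$ for every $A\subseteq I\times X$ in $\Gamma$; then the same holds with any $Y\cong X$ in place of $X$. Closure under $\breve Q$ is defined in the same way.

To iterate $Q$ infinitely often, a single branch is replaced by a tree that splits largely at every node. A \emph{tree} on $I$ is a subset of $I^{<\omega}$ closed under initial segments. A \emph{$Q$-tree} is a tree $S$ on $I$ with $\emptyset\in S$ and $\{i:s^\frown i\in S\}\in Q$ for all $s\in S$. For $P\subseteq I^{<\omega}\times X$ let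
\[
Q^\wedge P=\{x:\text{there is a $Q$-tree $S$ with $P(s,x)$ for all $s\in S$}\},
\]
and call $\Gamma$ \emph{closed under $Q^\wedge$} if $Q^\wedge P\in\Gamma$ for every $P\subseteq I^{<\omega}\times X$ in $\Gamma$.

\begin{theorem}[$\mathrm{ZF}+\mathrm{AD}$]\label{thm:Q}
Let $Q$ be a monotone quantifier on $I=\omega$ or $I=\omega^\omega$. Let $\Gamma$ be a non-self-dual pointclass closed under finite unions, finite intersections, $Q$ and $\breve Q$. Then $\Gamma$ is closed under $Q^\wedge$ or $\check\Gamma$ is closed under $Q^\wedge$.
\end{theorem}

\begin{example}\label{ex:exists}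
Let $I=\omega$ and let $Q$ be the family of non-empty sets, so that $Q$ is $\exists$ and $\breve Q=\{\omega\}$ is $\forall$. If $P(s,x)\Leftrightarrow x\in P_s$, then $Q^\wedge P=\mathcal{A}_sP_s$: the set $\{z\restriction n:n\in\omega\}$ is a $Q$-tree for every $z$, and a $Q$-tree has a leftmost branch, obtained by always taking the least successor. If all $P_s$ are in $\Gamma$ then $P$ is in $\Gamma$ by Lemma~\ref{lem:family}, and by complementation the same holds for $\check\Gamma$. A class closed under countable unions and intersections is closed under $Q$ and $\breve Q$, because the sections $\{x:A(i,x)\}$ of a set $A$ in $\Gamma$ are in $\Gamma$. So Theorem~\ref{thm:main} is this case of Theorem~\ref{thm:Q}.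
\end{example}

The analogue of Lemma~\ref{lem:sandwich} needs one new device. There we built a branch by choosing least numbers. Now we must build a whole $Q$-tree, and for $I=X$ there are no least elements. We avoid every choice by putting into the tree all nodes that can be reached with some partner in the other tree. Property \eqref{eq:meet} replaces the substitutions $i=z(n)$ and $j=y(n)$. For $b\subseteq I^{<\omega}\times X$, $\neg b$ denotes the complement of $b$ in $I^{<\omega}\times X$.

\begin{lemma}\label{lem:Qsandwich}
Let $a,b\subseteq I^{<\omega}\times X$, and let $R\subseteq\mathrm{Pos}_I\times X$ satisfy, for all $(u,v)\in\mathrm{Pos}_I$ and $x\in X$,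
\begin{equation}\label{eq:Qrace}
R(u,v,x)\iff b(v,x)\ \vee\ \big[\,a(u,x)\ \wedge\ \breve Qj\;Qi\;R(u^\frown i,v^\frown j,x)\,\big].
\end{equation}
Let $B=\{x:R(\emptyset,\emptyset,x)\}$. Then $Q^\wedge a\cap\neg Q^\wedge\neg b\subseteq B\subseteq Q^\wedge a\cup\neg Q^\wedge\neg b$.
\end{lemma}

\begin{proof}
\emph{Lower inclusion.} Let $x\in Q^\wedge a$ and $x\notin B$; we show $x\in Q^\wedge\neg b$. Fix a $Q$-tree $S$ with $a(u,x)$ for all $u\in S$. Let $T$ be the set of $v\in I^{<\omega}$ for which there is a \emph{partner} $u\in S$ with $|u|=|v|$ and $\neg R(u\restriction k,v\restriction k,x)$ for all $k\le|v|$. Initial segments of a partner of $v$ are partners of the initial segments of $v$, so $T$ is a tree, and $\emptyset\in T$ because $x\notin B$. Let $v\in T$ with partner $u$. The right side of \eqref{eq:Qrace} fails at $(u,v)$. Hence $\neg b(v,x)$, and since $a(u,x)$ holds, \eqref{eq:dual} shows that the set $J$ of all $j$ with $\breve Qi\,\neg R(u^\frown i,v^\frown j,x)$ is in $Q$. For $j\in J$, property \eqref{eq:meet} applied to $\{i:u^\frown i\in S\}\in Q$ gives $i$ with $u^\frown i\in S$ and $\neg R(u^\frown i,v^\frown j,x)$;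 this $u^\frown i$ is a partner of $v^\frown j$. So $\{j:v^\frown j\in T\}$ contains $J$ and belongs to $Q$. Thus $T$ is a $Q$-tree with $\neg b(v,x)$ for all $v\in T$.

\emph{Upper inclusion.} Let $x\in B$ and $x\in Q^\wedge\neg b$; we show $x\in Q^\wedge a$. Fix a $Q$-tree $T$ with $\neg b(v,x)$ for all $v\in T$. Let $S$ be the set of $u\in I^{<\omega}$ for which there is a partner $v\in T$ with $|v|=|u|$ and $R(u\restriction k,v\restriction k,x)$ for all $k\le|u|$. Again restricting partners shows that $S$ is a tree, and $\emptyset\in S$ because $x\in B$. Let $u\in S$ with partner $v$. The right side of \eqref{eq:Qrace} holds at $(u,v)$ and $b(v,x)$ fails. Hence $a(u,x)$, and the set of $j$ with $Qi\,R(u^\frown i,v^\frown j,x)$ is in $\breve Q$. By \eqref{eq:meet} it meets $\{j:v^\frown j\in T\}\in Q$; fix $j$ in both. The set $K=\{i:R(u^\frown i,v^\frown j,x)\}$ is in $Q$, and $v^\frown j$ is a partner of $u^\frown i$ for every $i\in K$. So $\{i:u^\frown i\in S\}$ contains $K$ and belongs to $Q$. Thus $S$ is a $Q$-tree with $a(u,x)$ for all $u\in S$.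
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:Q}]
Suppose that neither class is closed under $Q^\wedge$. Take $P$ in $\Gamma$ with $Q^\wedge P\notin\Gamma$ and $P'$ in $\check\Gamma$ with $Q^\wedge P'\notin\check\Gamma$. By Lemma~\ref{lem:complete}(b) and (c) there are continuous $g,h$ with $\neg U=g^{-1}[Q^\wedge P]$ and $U=h^{-1}[Q^\wedge P']$. Put $a(s,x)\Leftrightarrow P(s,g(x))$ and $b(s,x)\Leftrightarrow\neg P'(s,h(x))$. Both relations are in $\Gamma$, and $Q^\wedge a=\neg U=\neg Q^\wedge\neg b$.

Fix a homeomorphism $\eta:\mathrm{Pos}_I\times X\to X$ and define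
\[
\Theta\big(t,\eta(u,v,x)\big)\iff b(v,x)\ \vee\ \big[\,a(u,x)\ \wedge\ \breve Qj\;Qi\ \ t*\eta(u^\frown i,v^\frown j,x)\in U\,\big].
\]
Let $Y=X\times\mathrm{Pos}_I\times X$ be the space of tuples $(t,u,v,x)$. The map sending $(i,j,t,u,v,x)$ to $t*\eta(u^\frown i,v^\frown j,x)$ is continuous on $I\times I\times Y$, since it is continuous on each clopen piece $|u|=|v|=n$; so the innermost condition is in $\Gamma$. Closure under $Q$, with $I\times Y$ as the space of parameters, and then under $\breve Q$, with $Y$ as the space of parameters, gives a subset of $Y$ in $\Gamma$. The conditions $a(u,x)$ and $b(v,x)$ are continuous preimages of $a$ and $b$. By closure under finite unions and intersections, $\{\langle t,w\rangle:\Theta(t,w)\}\in\Gamma$. Take $t^*$ from Lemma~\ref{lem:recursion} and let $R(u,v,x)\Leftrightarrow t^**\eta(u,v,x)\in U$. Then $R$ satisfies \eqref{eq:Qrace}, and $B=\{x:R(\emptyset,\emptyset,x)\}$ is a continuous preimage of $U$, so $B\in\Gamma$. Both bounds in Lemma~\ref{lem:Qsandwich} equal $\neg U$, so $\neg U\in\Gamma$, contrary to $U\notin\check\Gamma$.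
\end{proof}

We apply Theorem~\ref{thm:Q} to closed games on the reals. Let $P\subseteq X^{<\omega}\times X$ and $x\in X$, and consider the game
\[
\exists y_0\,\forall z_0\,\exists y_1\,\forall z_1\cdots\ \bigwedge_nP\big((y_0,z_0,\dots,y_{n-1},z_{n-1}),x\big),
\]
in which I plays the reals $y_k$, II plays the reals $z_k$, and I loses as soon as a position of even length fails $P(\cdot,x)$. A \emph{quasi-strategy} for I is a tree $W$ on $X$ with $\emptyset\in W$ such that for every $w\in W$ of even length some $y$ has $w^\frown y\in W$, and for every $w\in W$ of odd length all $z$ have $w^\frown z\in W$. It is \emph{winning} if it never leads to a lost position, that is, if $P(w,x)$ holds for every $w\in W$ of even length. The \emph{closed-game operation on reals} is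
\[
\mathcal{G}P=\{x:\text{I has a winning quasi-strategy in the game for $P$ and $x$}\}.
\]

\begin{remark}
If $W$ is winning, every infinite play whose positions all lie in $W$ satisfies $\bigwedge_nP$. If dependent choice for reals holds, meaning that every non-empty tree on $X$ without terminal nodes has an infinite branch, then each $w\in W$ extends to such a play, so ``winning'' is equivalent to ``all infinite plays through $W$ satisfy $\bigwedge_nP$''. We use the definition by positions because it does not require plays to exist.
\end{remark}

\begin{corollary}[$\mathrm{ZF}+\mathrm{AD}$]\label{cor:game}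
Let $\Gamma$ be a non-self-dual pointclass closed under $\exists^{\mathbb R}$, $\forall^{\mathbb R}$, finite unions and finite intersections. Then $\Gamma$ or $\check\Gamma$ is closed under $\mathcal{G}$.
\end{corollary}

\begin{proof}
One round of the game is one application of the monotone quantifier
\[
Q=\{K\subseteq X:\exists y\,\forall z\ \langle y,z\rangle\in K\},\qquad\text{with dual}\qquad \breve Q=\{L\subseteq X:\forall y\,\exists z\ \langle y,z\rangle\in L\}.
\]
If $A\subseteq X\times X$ is in $\Gamma$, so is $\{(z,y,x):A(\langle y,z\rangle,x)\}$, and applying $\forall^{\mathbb R}$ to $z$ and then $\exists^{\mathbb R}$ to $y$, or $\exists^{\mathbb R}$ to $z$ and then $\forall^{\mathbb R}$ to $y$, shows that $\Gamma$ is closed under $Q$ and $\breve Q$. By Theorem~\ref{thm:Q}, one of $\Gamma$, $\check\Gamma$ is closed under $Q^\wedge$.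

For $s=(\langle y_0,z_0\rangle,\dots,\langle y_{n-1},z_{n-1}\rangle)\in X^n$ let $s^\flat=(y_0,z_0,\dots,y_{n-1},z_{n-1})\in X^{2n}$. The map $s\mapsto s^\flat$ is a continuous bijection of $X^{<\omega}$ onto the sequences of even length. Given $P$, let $P^\flat(s,x)\Leftrightarrow P(s^\flat,x)$; it lies in $\Gamma$ or in $\check\Gamma$ whenever $P$ does. It suffices to prove $\mathcal{G}P=Q^\wedge P^\flat$.

Let $W$ be a winning quasi-strategy for $x$, and let $S=\{s:s^\flat\in W\}$. Then $S$ is a tree containing $\emptyset$, and $P^\flat(s,x)$ holds on $S$. For $s\in S$ there is $y$ with $(s^\flat)^\frown y\in W$, and then $(s^\flat)^\frown y^\frown z\in W$, that is, $s^\frown\langle y,z\rangle\in S$, for all $z$. So $S$ is a $Q$-tree.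

Conversely, let $S$ be a $Q$-tree with $P^\flat(s,x)$ for all $s\in S$. Since $Q$ is closed under supersets, $S$ may contain a node $s^\frown\langle y,z\rangle$ without containing $s^\frown\langle y,z'\rangle$ for all $z'$, and such a $y$ is not a safe move for I; so we prune. Let $W$ be the set of finite sequences $w=(y_0,z_0,y_1,\dots)$ of reals such that for every $k$ with $2k<|w|$,
\[
(\langle y_0,z_0\rangle,\dots,\langle y_{k-1},z_{k-1}\rangle,\langle y_k,z\rangle)\in S\quad\text{for all }z\in X.
\]
This is a tree containing $\emptyset$. If $w\in W$ has odd length, then $w^\frown z$ is subject to the same conditions as $w$, so $w^\frown z\in W$ for all $z$. If $w\in W$ has even length $2n$, write $w=s^\flat$. Then $s\in S$: for $n=0$ because $\emptyset\in S$, and for $n>0$ by the condition with $k=n-1$ and $z=z_{n-1}$. Hence $P(w,x)$ holds, and since $S$ is a $Q$-tree there is $y$ with $s^\frown\langle y,z\rangle\in S$ for all $z$, which gives $w^\frown y\in W$. So $W$ is a winning quasi-strategy.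
\end{proof}

\begin{thebibliography}{1}

\bibitem{source}
``\S1. Introduction. One of the main objects of study in Descriptive Set Theory is that of boldface pointclass, that is a collection of subsets of the Baire space'',
\texttt{https://iris.unito.it/\allowbreak retrieve/\allowbreak handle/\allowbreak 2318/\allowbreak 93208/\allowbreak 117681/\allowbreak AndrettaLouveau.pdf}

\end{thebibliography}
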